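# Convex cores for quasiconvex subgroups of hyperbolic groups acting on CAT(0) spaces

## 1. An envelope of weighted squared distances

Let $X$ be a proper CAT(0) space, let $A\subseteq X$ be a nonempty closed set, and put $\rho(x)=d(x,A)$. Fix a large length $T$ and put $L=T/3$. From a point $p$ with $\rho(p)\ge T$, walk a distance $T$ straight toward a nearest point $a_p$ of $A$, and call the point you reach $q_p$. Consider the functions
$$f_p(x)=e^{2\rho(p)/T}\bigl(d^2(x,q_p)+V_p(x)\bigr),\qquad F(x)=\sup\{f_p(x): d(p,x)<L\}. \tag{1}$$
Here $V_p$ is a correction term, built in Section 6, that stays within a small constant $\kappa$ of the penalty $-\kappa\, d(p,x)$, and whose lack of convexity is mild enough to be absorbed by $d^2(\cdot,q_p)$. So every $f_p$ is convex on $X$.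

To see the shape of $F$, take $X=\mathbb R$, $A=(-\infty,0]$ and drop the correction. For $x>4L$ and $|p-x|<L$ we have $p>T$, $\rho(p)=p$ and $q_p=p-T$. With $s=(x-p)/T\in(-\frac13,\frac13)$,
$$e^{2p/T}(x-p+T)^2=T^2e^{2x/T}\cdot\bigl(e^{-s}(1+s)\bigr)^2\le T^2e^{2x/T},$$
with equality only for $s=0$, that is, $p=x$. So here $F(x)=T^2e^{2\rho(x)/T}$: the exponential is the upper envelope of suitably weighted parabolas, and the parabola with index $p$ touches it at $x=p$.

What is $F$ for? Suppose that $X$ is Gromov hyperbolic and that $A$ is quasiconvex (geodesics with endpoints in $A$ stay near $A$). We shall show that, far from $A$, the function $F$ is convex along geodesics and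
$$T^2e^{2\rho(x)/T}\le F(x)\le 2T^2e^{2\rho(x)/T}. \tag{2}$$
The function $\rho$ itself is in general not convex. But (2) says that $F$ is an increasing function of $\rho$ up to a factor $2$, and a factor $2$ under an exponential costs only a bounded change in $\rho$. So sublevel sets of $F$ are convex sets trapped in a bounded neighborhood of $A$, and therefore the closed convex hull of $A$ is trapped there too. Applied to an orbit of a subgroup, this answers the following question.

## 2. Quasiconvex subgroups, convex cocompact cores, and the two theorems

Let $G$ be a word-hyperbolic group acting properly and cocompactly by isometries on a CAT(0) space $X$. Cocompact means that $X=GD$ for some compact $D\subseteq X$. Proper may be read in either of two usual ways: each point $x$ has a ball $B(x,r)$ with $gB(x,r)\cap B(x,r)\neq\emptyset$ for only finitely many $g$, or each compact set meets only finitely many of its translates. The proof below covers both readings.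

**Definition (quasiconvex subgroup).** Fix a finite generating set of $G$ with word metric $d_G$. A subgroup $H\le G$ is quasiconvex if there is $\sigma\ge0$ such that every vertex of every Cayley-graph geodesic with endpoints in $H$ is at $d_G$-distance at most $\sigma$ from $H$.

**Definition (core).** A convex cocompact core for $H$ is a nonempty $H$-invariant convex subspace $Y\subseteq X$ on which $H$ acts cocompactly: $Y=HK_0$ for some compact $K_0\subseteq Y$.

For instance, let $G$ be the free group on $a,b$, acting on its Cayley tree, and $H=\langle a\rangle$. The geodesic from $a^i$ to $a^j$ passes only through powers of $a$, so $\sigma=0$ works. The line through the powers of $a$ is a core: it is convex and $H$ acts on it with a segment of length $1$ as fundamental domain.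

The paper "Cores for Quasiconvex Actions" asks whether a convex cocompact core exists for every such $G$, $X$ and every quasiconvex $H$. For comparison, when $X$ is a CAT(0) cube complex (with the other hypotheses as above), cores are known to exist: for each compact $Q\subseteq X$ there is an $H$-cocompact convex subcomplex containing $Q$. Analogues hold in some other settings, for example certain small-cancellation groups, certain groups with simplicial nonpositive curvature, and Kleinian groups. The answer to the general question is yes, with no further structure on $X$. It comes from a statement about sets, for which we need two more definitions.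

**Definition ($\delta$-slim).** Geodesic triangles in $X$ are $\delta$-slim if every point of a side is at distance at most $\delta$ from some point of the union of the other two sides. Trees have $\delta=0$; in the Euclidean plane no $\delta$ works, because large equilateral triangles have side midpoints far from the other two sides.

**Definition ($K$-quasiconvex set).** A set $A\subseteq X$ is $K$-quasiconvex if every geodesic with endpoints in $A$ lies in $\{x:d(x,A)\le K\}$. A pair of points at distance $\ell$ is $\frac{\ell}{2}$-quasiconvex.

**Theorem A (hulls of quasiconvex sets).** Let $X$ be a proper CAT(0) space such that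

* geodesic triangles are $\delta$-slim, with $\delta\ge1$;
* every subset of a closed ball of radius $1$ whose points have pairwise distances $\ge\frac14$ has at most $N$ elements, with $N\ge1$ (bounded geometry).

Let $A\subseteq X$ be nonempty, closed and $K$-quasiconvex. Then the closed convex hull of $A$ lies in $\{x:d(x,A)\le K+C\}$, where $C=20640\,N\delta^2$.

As an example of bounded geometry, $X=\mathbb R$ has $N=9$: if $n$ points with gaps at least $\frac14$ lie in an interval of length $2$, then $(n-1)/4\le2$. A star with $n$ edges of length $1$ forces $N\ge n$, since its endpoints are pairwise at distance $2$.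

**Theorem B.** Let $G$ be word-hyperbolic, acting properly and cocompactly by isometries on a CAT(0) space $X$, and let $H\le G$ be any subgroup. The following are equivalent:

1. $H$ is quasiconvex in $G$;
2. $H$ has a convex cocompact core in $X$;
3. for every $x\in X$, the closed convex hull of $Hx$ is a convex cocompact core for $H$;
4. for every compact $Q\subseteq X$ there is a closed convex cocompact core for $H$ containing $Q$.

The implication (1)⇒(2) answers the question.

## 3. Trees, cyclic groups, and two discs that never become convex

Some cases can be done by hand. If $H$ is finite, an orbit is bounded and its circumcenter is a fixed point, which is a core. If $H=\langle g\rangle$ is infinite cyclic, then $g$ translates along an axis (isometries in a proper cocompact action on a CAT(0) space are semisimple), and the axis is a core. The closed convex hull of $\langle g\rangle x$ lies in the closed $r$-neighborhood of the axis, where $r$ is the distance from $x$ to the axis, since this neighborhood is closed, convex and contains the orbit.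

If $X$ is a tree and $A$ is $K$-quasiconvex, let $A_1$ be the union of all geodesics with endpoints in $A$. It is connected, since it is the union of the geodesics $[a,a']$, each of which meets $[a_0,a]$ for a fixed $a_0$. Connected subsets of trees are convex. So $A_1$ is the convex hull, and it lies in $\{\rho\le K\}$.

**First attempt: repeated joins.** In general let $A_{n+1}$ be the union of all geodesics with endpoints in $A_n$, where $A_0=A$; the convex hull is $\bigcup_nA_n$. We have $\rho\le K$ on $A_1$. Suppose $\rho\le r$ on $A_n$ with $r\ge K$, and let $u,v\in A_n$ have nearest points $a_u,a_v\in A$. Cutting the quadrilateral $u,a_u,a_v,v$ into two triangles, every point of $[u,v]$ is within $2\delta$ of $[u,a_u]\cup[a_u,a_v]\cup[a_v,v]$, where $\rho\le r$. So $\rho\le r+2\delta$ on $A_{n+1}$, and by induction $\rho\le K+2\delta(n-1)$ on $A_n$. This bound tends to infinity with $n$. In $\mathbb R^n$ a similar induction does finish: by Carathéodory's theorem a point of the hull lies in a simplex with at most $n+1$ vertices in $A$, and joining one vertex at a time gives $\rho\le nK$. Here we have no such theorem to stop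 the iteration, and slimness says nothing about two points of $A_n$ that are closer together than $\delta$.

**Second attempt: large neighborhoods.** If $A$ were convex, $\{\rho\le r\}$ would be convex. One could hope that for a quasiconvex $A$ this becomes true once $r$ is large. It does not, even in the hyperbolic plane. Let $A=\{a_1,a_2\}$, let $\ell=d(a_1,a_2)>0$, let $m$ be the perpendicular bisector, and let $r>\ell/2$ be arbitrary. On $m$ the distances to $a_1$ and $a_2$ agree and strictly increase away from the midpoint of $[a_1,a_2]$, so there is $P\in m$ with $d(P,a_1)=d(P,a_2)=r$. Let $n$ be the line perpendicular to $m$ at $P$. Since $a_1\notin m$, the segment $[P,a_1]$ makes an angle less than $\pi/2$ with one of the two directions of $n$. Moving that way along $n$ we reach a point $Q$ with $d(Q,a_1)<r$, and its mirror image $Q'\in n$ satisfies $d(Q',a_2)<r$. Now move the perpendicular slightly outward: replace $P$ by a point $M\in m$ just beyond it, so $d(M,a_i)>r$ for both $i$. On the perpendicular to $m$ at $M$ there are points near $Q$ and $Q'$ that are still in the two discs. The geodesic between them passes through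 $M$, which is in neither disc. So $\{\rho\le r\}$ is not convex, however large $r$ is.

**Third attempt: a supremum of convex functions that imitates $\rho$.** With $q_p$ as in Section 1, the function $e_p(x)=d(x,q_p)+\rho(q_p)$ is convex, satisfies $e_p\ge\rho$, and equals $\rho$ at $x=p$. In the situation of Theorem A we shall see in Section 7 that $e_p(x)\le\rho(x)+4\delta$ if $d(p,x)<L$ and $p$ is far enough from $A$. So $\sup\{e_p(x):d(p,x)<L\}$ lies between $\rho(x)$ and $\rho(x)+4\delta$. It is a supremum of convex functions. But the index set moves with $x$, and this destroys convexity. A small example: on $\mathbb R$ let $e_p$ be the constant function $-p^2$. Then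
$$\sup\{-p^2:|p-x|<1\}=-\max(|x|-1,0)^2,$$
which is not convex, although every $e_p$ is.

A moving index set does no harm if the indices near the edge, those with $d(p,x)$ close to $L$, never compete. (This is Lemma 1.) For that one wants to subtract a penalty, such as $\kappa\,d(p,x)$, that beats the error at the edge. Three things stand in the way, and each has a remedy.

* The penalty $-\kappa d(p,\cdot)$ is not convex, and $e_p$ has no convexity to spare, since it is affine along geodesics that end at $q_p$. Squared distances do have convexity to spare, so we use $d^2(\cdot,q_p)$.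
* On $\mathbb R$ the function $-|t|$ has a concave corner that no multiple of $t^2$ repairs. So the penalty must be replaced by a nearby function whose concavity is bounded. Bounded geometry makes this possible (Lemma 2).
* The estimate $d(x,q_p)\le T+b+4\delta$, where $b=\rho(x)-\rho(p)$, is too weak once squared: it gives $(T+b)^2$ plus an error $8\delta(T+b)+16\delta^2$, which exceeds $16\delta L$ since $T+b>2L$. The penalty at the edge is of size about $\kappa L$ with $\kappa\le\frac1{16}$, so it loses for every $L$. Lemma 3 gets an error $160\delta^2$, independent of $L$, and then the penalty wins for large $L$.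

The weight $e^{2\rho(p)/T}$ makes different $p$ comparable. The main term $(T+b)^2$ depends on $p$ as well as on $\rho(x)$. Since $1+s\le e^s$, we have $(T+b)^2\le T^2e^{2b/T}$, and multiplying by the positive constant $e^{2\rho(p)/T}$ turns this bound into $T^2e^{2\rho(x)/T}$, in which $p$ no longer appears. Multiplying by a positive constant preserves convexity.

## 4. Semiconvex functions and CAT(0) inequalities

$B(x,r)$ is the open ball and $\bar B(x,r)$ the closed ball. Geodesics $\sigma$ are parametrized by arc length.

**Definition ($k$-convex).** For $k\in\mathbb R$, a function $f$ is $k$-convex if $t\mapsto f(\sigma(t))-\frac k2t^2$ is convex for every geodesic $\sigma$ in its domain. Convex means $0$-convex.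

A $k$-convex function is $k'$-convex for every $k'\le k$. On $\mathbb R$, $t^2$ is $2$-convex. The function $-|t|$ is not $k$-convex for any $k$: convexity of $-|t|-\frac k2t^2$ would give $-2t-kt^2\ge0$ for all $t>0$ by comparing $\pm t$ with $0$, which fails for small $t$.

The following elementary facts are used.

* A pointwise supremum of $k$-convex functions over a fixed index set, if finite everywhere, is $k$-convex.
* If $f$ is $k$-convex, $f'$ is $k'$-convex and $\lambda\ge0$, then $f+f'$ is $(k+k')$-convex and $\lambda f$ is $\lambda k$-convex.
* A function $\varphi$ on an interval that is convex on a relatively open neighborhood of each point is convex. Proof: let $\alpha<\beta$ be in the interval, and let $\psi$ be $\varphi$ minus the affine function that agrees with it at $\alpha$ and $\beta$. A convex function is continuous at interior points and upper semicontinuous at endpoints, so $\psi$ is upper semicontinuous on $[\alpha,\beta]$ and has a maximum $S$ there. If $S>0$, the set $\{\psi=S\}=\{\psi\ge S\}$ is closed, nonempty and contained in $(\alpha,\beta)$. Let $t$ be its least element. For small $h>0$, $S=\psi(t)\le\frac12\psi(t-h)+\frac12\psi(t+h)\le S$,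 so $\psi(t-h)=S$, against the choice of $t$. So $\psi\le0$ on $[\alpha,\beta]$. Consequently $k$-convexity along a geodesic can be checked locally.

We also use the following standard CAT(0) facts.

* $d(a,\cdot)$ is convex and $1$-Lipschitz.
* Geodesics are unique and depend continuously on their endpoints, so the closure of a convex set is convex.
* The distance function to a closed convex set in a proper CAT(0) space is convex.
* CN inequality: if $m$ is the midpoint of $[x,y]$, then
$$d^2(a,m)\le\tfrac12d^2(a,x)+\tfrac12d^2(a,y)-\tfrac14d^2(x,y). \tag{3}$$

By (3) the function $d^2(a,\cdot)$ is $2$-convex. Indeed, for $x=\sigma(t_1)$ and $y=\sigma(t_2)$ we have $\bigl(\frac{t_1+t_2}2\bigr)^2=\frac12t_1^2+\frac12t_2^2-\frac14(t_1-t_2)^2$, so (3) says that $t\mapsto d^2(a,\sigma(t))-t^2$ is midpoint-convex. It is continuous, hence convex.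

For any four points $a,b,c,e\in X$,
$$d^2(a,c)+d^2(b,e)\le d^2(a,b)+d^2(b,c)+d^2(c,e)+d^2(e,a). \tag{4}$$
For a Euclidean parallelogram this is the parallelogram law, with equality. Proof of (4): let $m$ be the midpoint of $[a,c]$. By $(u+v)^2\le2u^2+2v^2$ and two uses of (3),
$$d^2(b,e)\le2d^2(b,m)+2d^2(m,e)\le d^2(a,b)+d^2(b,c)+d^2(a,e)+d^2(c,e)-d^2(a,c).$$

## 5. Suprema over moving balls

This lemma says when a supremum with a moving index set is convex. It will be used twice, at scale $1$ and at scale $L$.

**Lemma 1.** Let $\Omega\subseteq X$ be open, $r>0$ and $k\in\mathbb R$. For each $p\in X$ at distance less than $r$ from some point of $\Omega$, let $f_p:X\to\mathbb R$ be $k$-convex. Suppose that $F(x)=\sup\{f_p(x):d(p,x)<r\}$ is finite for every $x\in\Omega$, and that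
$$f_p(x)\le f_x(x)\quad\text{whenever }x\in\Omega,\ \tfrac34r\le d(p,x)<r .$$
Then $t\mapsto F(\sigma(t))-\frac k2t^2$ is convex for every geodesic $\sigma$ contained in $\Omega$.

*Proof.* Let $x\in\Omega$ and $B(x,\frac34r)\subseteq S\subseteq B(x,r)$. Every index $p\in B(x,r)\setminus S$ has $f_p(x)\le f_x(x)$, and $x\in S$. So $F(x)=\sup_{p\in S}f_p(x)$: the index set may be replaced by any $S$ between the two balls.

Now let $x_0\in\Omega$ and choose $0<s\le r/8$ with $B(x_0,s)\subseteq\Omega$. For every $x\in B(x_0,s)$ we have $B(x,\frac34r)\subseteq B(x_0,\frac78r)\subseteq B(x,r)$. Hence on $B(x_0,s)$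
$$F=\sup\{f_p:p\in B(x_0,\tfrac78r)\},$$
and this index set no longer depends on $x$. So if $\sigma$ is a geodesic in $\Omega$ and $\sigma(t_0)=x_0$, then $F(\sigma(t))-\frac k2t^2$ is, for $|t-t_0|<s$, a finite supremum of convex functions over a fixed index set, hence convex. By the local criterion of Section 4 it is convex. $\square$

## 6. Semiconvex approximation of Lipschitz functions

From here to the end of Section 8, $X,A,\delta,N,K$ are as in Theorem A, and $\rho=d(\cdot,A)$. Put
$$\kappa=\frac1{16N},\qquad L=\frac{215\,\delta^2}{\kappa}=3440N\delta^2,\qquad T=3L. \tag{5}$$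
Then $L\ge3\delta$, and
$$\tfrac34\kappa L\ge160\delta^2+\kappa, \tag{6}$$
because $\frac34\cdot215\,\delta^2=161.25\,\delta^2$, $\delta\ge1$ and $\kappa\le\frac1{16}$. Inequality (6) is the statement that the penalty at the edge beats the error; it dictates the size of $L$.

The next lemma supplies the penalty, when it is applied to $h=-d(p,\cdot)$. The number $-2$ is chosen because $d^2(\cdot,q_p)$ is $2$-convex.

**Lemma 2.** For every $1$-Lipschitz $h:X\to\mathbb R$ there is a $(-2)$-convex $V:X\to\mathbb R$ with $\kappa h\le V\le\kappa h+\kappa$.

*Proof.*

**Step 1: a semiconvex cut-off.** We need a function of the distance to a point that goes from $0$ to $1$ with controlled concavity. Let $g:\mathbb R\to[0,1]$ be the $C^1$ function with $g=0$ on $(-\infty,\frac14]$, $g=1$ on $[\frac34,\infty)$, $g'(s)=16(s-\frac14)$ on $[\frac14,\frac12]$ and $g'(s)=16(\frac34-s)$ on $[\frac12,\frac34]$. It exists, since $g'$ is a tent of base $\frac12$ and height $4$, with integral $\frac12\cdot\frac12\cdot4=1$. We have $g'\ge0$, and $g'$ is $16$-Lipschitz, so $g(s+r)\ge g(s)+g'(s)r-8r^2$ for all $s,r\in\mathbb R$.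

We claim that $g(d(a,\cdot))$ is $(-16)$-convex for every $a\in X$. Let $\varphi(t)=d(a,\sigma(t))$, which is convex and $1$-Lipschitz. At an interior point $t_0$ of its interval there is $\mu$ with $|\mu|\le1$ and $\varphi(t)\ge\varphi(t_0)+\mu(t-t_0)$ for all $t$. As $g$ is nondecreasing and $\mu^2\le1$,
$$g(\varphi(t))\ge g(\varphi(t_0)+\mu(t-t_0))\ge g(\varphi(t_0))+g'(\varphi(t_0))\mu(t-t_0)-8(t-t_0)^2 .$$
Add $8t^2$ to both sides. Since $8t^2-8(t-t_0)^2$ is affine in $t$, the right side becomes an affine function of $t$, equal to the left side at $t_0$. So the continuous function $g\circ\varphi+8t^2$ has a supporting line at each interior point. It is therefore convex in the interior and, by continuity, on the whole interval.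

**Step 2: a bump that is $1$ at $q$ and at most $0$ on a surrounding annulus.** For $q\in X$ let $a_1,\dots,a_n$ be a maximal subset of $\{x:\frac34\le d(q,x)\le1\}$ with pairwise distances $\ge\frac14$. By bounded geometry $n\le N$; possibly $n=0$. Put
$$\beta_q(x)=1-\sum_{i=1}^n\bigl(1-g(d(a_i,x))\bigr).$$

* $\beta_q$ is a constant plus $\sum_ig(d(a_i,\cdot))$, so it is $(-16n)$-convex, hence $(-16N)$-convex. Also $\beta_q\le1$, because $g\le1$.
* $\beta_q(q)=1$, because $d(a_i,q)\ge\frac34$ gives $g(d(a_i,q))=1$ for all $i$.
* If $\frac34\le d(q,x)\le1$, then $d(a_i,x)<\frac14$ for some $i$, by maximality. The corresponding summand is $1$ and the others are nonnegative, so $\beta_q(x)\le0$.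

**Step 3: gluing.** Let $v_q=2\kappa\beta_q+\kappa h(q)$. It is $(-2)$-convex, since $2\kappa\cdot16N=2$. Put
$$V(x)=\sup\{v_q(x):d(q,x)<1\}-2\kappa .$$
For the lower bound, $V(x)\ge v_x(x)-2\kappa=\kappa h(x)$. For the upper bound, if $d(q,x)<1$ then $v_q(x)\le2\kappa+\kappa(h(x)+1)$, so $V(x)\le\kappa h(x)+\kappa$. In particular $V$ is finite.

For semiconvexity apply Lemma 1 with $\Omega=X$, $r=1$, $k=-2$ and the functions $v_q$. The hypothesis holds: if $\frac34\le d(q,x)<1$, then $\beta_q(x)\le0$, so
$$v_q(x)\le\kappa h(q)\le\kappa h(x)+\kappa<\kappa h(x)+2\kappa=v_x(x).$$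
Hence $V$ is $(-2)$-convex. $\square$

## 7. The squared distance to $q_p$

For each $p\in X$ fix a nearest point $a_p\in A$, which exists since $X$ is proper and $A$ is closed. If $w\in[p,a_p]$, then $\rho(w)\ge\rho(p)-d(p,w)=d(w,a_p)\ge\rho(w)$, so
$$\rho(w)=d(w,a_p)\quad\text{on }[p,a_p].$$
If $\rho(p)\ge T$, let $q_p\in[p,a_p]$ be the point with $d(p,q_p)=T$.

The next lemma bounds $d^2(x,q_p)$ by a function of $\rho(x)$ and $\rho(p)$ with an error that does not grow with $L$. It is the only place where slimness and quasiconvexity are used.

**Lemma 3.** Let $\rho(p)>3L+K+3\delta$, let $d(p,x)<L$, and put $b=\rho(x)-\rho(p)\in(-L,L)$. Then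
$$d^2(x,q_p)\le(T+b)^2+160\delta^2\le T^2e^{2b/T}+160\delta^2. \tag{7}$$

*Proof.*

**Step 1: points at equal heights.** We compare the two descents $[p,a_p]$ and $[x,a_x]$. Let $z,q\in[p,a_p]$ and $z',q'\in[x,a_x]$ be the points with
$$\rho(z)=\rho(z')=\rho(p)-2L,\qquad\rho(q)=\rho(q')=\rho(p)-3L .$$
They exist because $\rho(p)>3L$ and $\rho(x)>\rho(p)-L$. Since $d(p,q)=3L=T$, we have $q=q_p$.

**Step 2: the descents are close.** We claim $d(z,z')\le4\delta$ and $d(q,q')\le4\delta$. Let $u\in\{z,q\}$ and let $u'$ be the corresponding point of $\{z',q'\}$. Slimness of the triangles $p,a_p,a_x$ and $p,x,a_x$ gives a point $y\in[p,x]\cup[a_p,a_x]\cup[x,a_x]$ with $d(u,y)\le2\delta$. We exclude the first two sides.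

* If $y\in[p,x]$, then $d(p,y)\le d(p,x)<L$, so $\rho(y)>\rho(p)-L$. But $\rho(y)\le\rho(u)+2\delta\le\rho(p)-2L+2\delta<\rho(p)-L$, as $L\ge3\delta$. This is a contradiction.
* If $y\in[a_p,a_x]$, then $\rho(y)\le K$ by quasiconvexity. But $\rho(y)\ge\rho(u)-2\delta\ge\rho(p)-3L-2\delta>K$. This is a contradiction.

So $y\in[x,a_x]$. Both $y$ and $u'$ lie on $[x,a_x]$, where $\rho$ is the distance to $a_x$. Hence $d(y,u')=|\rho(y)-\rho(u')|=|\rho(y)-\rho(u)|\le2\delta$, and $d(u,u')\le4\delta$.

(At this point $d(x,q_p)\le d(x,q')+4\delta=T+b+4\delta$. Adding $\rho(q_p)=\rho(p)-T$ gives $e_p(x)\le\rho(x)+4\delta$, as announced in Section 3.)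

**Step 3: a better bound across the thin quadrilateral.** To improve the error $4\delta$ we apply (4) to the points $z,z',q',q$ in this cyclic order. The long sides are $d(z,q)=d(z',q')=L$, and the short sides are at most $4\delta$. One diagonal is bounded below, since $\rho$ is $1$-Lipschitz: $d(z,q')\ge\rho(z)-\rho(q')=L$. So the other diagonal satisfies
$$d^2(z',q)\le2L^2+2(4\delta)^2-d^2(z,q')\le L^2+32\delta^2\le\bigl(L+16\delta^2/L\bigr)^2 .$$

**Step 4: conclusion.** We have $d(x,z')=\rho(x)-\rho(z')=b+2L$, so
$$d(x,q)\le d(x,z')+d(z',q)\le b+2L+L+16\delta^2/L=T+b+16\delta^2/L .$$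
Since $0<T+b<4L$, squaring gives
$$d^2(x,q)\le(T+b)^2+2\cdot4L\cdot\frac{16\delta^2}L+\frac{256\delta^4}{L^2}=(T+b)^2+128\delta^2+\frac{256\delta^4}{L^2}\le(T+b)^2+160\delta^2,$$
because $L\ge3\delta$ gives $256\delta^4/L^2\le\frac{256}9\delta^2<32\delta^2$. Finally $0<1+b/T\le e^{b/T}$ gives $(T+b)^2\le T^2e^{2b/T}$. $\square$

## 8. Sublevel sets of $F$ and the hull of $A$

We now prove Theorem A. Let
$$R_0=4L+K+3\delta,\qquad U=\{\rho>R_0\},$$
an open set. For $p$ with $\rho(p)>3L+K+3\delta$ let $V_p$ be the function given by Lemma 2 for $h=-d(p,\cdot)$, so
$$-\kappa d(p,\cdot)\le V_p\le\kappa-\kappa d(p,\cdot),$$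
and let $f_p=e^{2\rho(p)/T}\bigl(d^2(\cdot,q_p)+V_p\bigr)$, as in (1). The squared distance is $2$-convex and $V_p$ is $(-2)$-convex, so $f_p$ is convex on $X$. For $x\in U$ let $F(x)=\sup\{f_p(x):d(p,x)<L\}$. If $x\in U$ and $d(p,x)<L$, then $\rho(p)>R_0-L=3L+K+3\delta$, so $f_p$ is defined.

**Step 1: bounds for the individual $f_p$.** We compare everything with $T^2e^{2\rho(x)/T}$. Let $x\in U$ and $d(p,x)<L$. By (7) with $b=\rho(x)-\rho(p)$, and by the upper bound for $V_p$,
$$f_p(x)\le T^2e^{2\rho(x)/T}+e^{2\rho(p)/T}\bigl(160\delta^2+\kappa-\kappa d(p,x)\bigr). \tag{8}$$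
For $p=x$ we have $d(x,q_x)=T$ and $V_x(x)\ge0$, so
$$f_x(x)\ge T^2e^{2\rho(x)/T}. \tag{9}$$

**Step 2: the bounds (2) hold on $U$.** The lower bound is (9). For the upper bound use (8) without the term $-\kappa d(p,x)$, then (6), $\rho(p)\le\rho(x)+L$ and $e^{2L/T}=e^{2/3}<2$:
$$F(x)\le e^{2\rho(x)/T}\bigl(T^2+e^{2/3}\cdot\tfrac34\kappa L\bigr)\le e^{2\rho(x)/T}(T^2+L)\le2T^2e^{2\rho(x)/T}.$$
Here $e^{2/3}\cdot\frac34\kappa\le1$ since $\kappa\le\frac1{16}$, and $L\le T^2=9L^2$ since $L\ge1$.

**Step 3: $F\circ\sigma$ is convex for every geodesic $\sigma$ contained in $U$.** We apply Lemma 1 with $\Omega=U$, $r=L$ and $k=0$. Finiteness is Step 2. If $\frac34L\le d(p,x)<L$, then by (6) the bracket in (8) is at most $160\delta^2+\kappa-\frac34\kappa L\le0$. So $f_p(x)\le T^2e^{2\rho(x)/T}\le f_x(x)$ by (8) and (9), as Lemma 1 requires.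

**Step 4: a convex set containing $A$.** Since $F$ is defined only on $U$, we fill in the rest with a neighborhood of $A$. Let $R=R_0+1$, $c=2T^2e^{2R/T}$, and
$$Y=\{\rho\le R\}\cup\{x\in U:F(x)\le c\}\supseteq A .$$
We show that $Y$ is convex. Let $\sigma:[0,\ell]\to X$ be a geodesic with endpoints in $Y$, and suppose $\sigma(t_0)\notin Y$. Then $\rho(\sigma(t_0))>R$ and $0<t_0<\ell$. Let $[s,u]$ be the closure of the component containing $t_0$ of the relatively open set $\{t\in[0,\ell]:\rho(\sigma(t))>R\}$. On $[s,u]$ we have $\rho\circ\sigma\ge R>R_0$, so $\sigma([s,u])\subseteq U$ and $F\circ\sigma$ is convex on $[s,u]$ by Step 3.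

We check that $F(\sigma(s))\le c$. If $\rho(\sigma(s))=R$, this is the upper bound in (2). Otherwise $\rho(\sigma(s))>R$, so $s$ belongs to the relatively open set itself, and then $s=0$. In that case $\sigma(0)\in Y$ and $\rho(\sigma(0))>R$, so $F(\sigma(0))\le c$ by the definition of $Y$. In the same way $F(\sigma(u))\le c$. By convexity $F(\sigma(t_0))\le c$, so $\sigma(t_0)\in Y$, a contradiction.

**Step 5: $Y$ stays close to $A$.** If $x\in U$ and $F(x)\le c$, the lower bound in (2) gives $e^{2\rho(x)/T}\le2e^{2R/T}$, that is, $\rho(x)\le R+\frac T2\ln2$. So $Y\subseteq\{\rho\le R'\}$ with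
$$R'=K+4L+3\delta+1+\tfrac{3\ln2}2L\le K+6L=K+20640N\delta^2 .$$
The inequality holds because $\frac{3\ln2}2<1.04$ and $3\delta+1\le4\delta\le0.96\,L$, as $L\ge3440\,\delta$.

The closure of $Y$ is closed and convex, contains $A$, and lies in the closed set $\{\rho\le R'\}$. Hence the closed convex hull of $A$ lies in $\{\rho\le K+C\}$ with $C=20640N\delta^2$. This proves Theorem A. $\blacksquare$

## 9. Orbits of quasiconvex subgroups and their hulls

We prove Theorem B. Let $D\subseteq X$ be compact with $GD=X$. We first check that $X$ satisfies the hypotheses of Theorem A, and then translate quasiconvexity of $H$ into quasiconvexity of an orbit.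

**Step 1: a finiteness property.** This turns either meaning of properness into one usable statement. For every compact $M\subseteq X$ there is $\varepsilon>0$ such that the open $\varepsilon$-neighborhood $M_\varepsilon$ satisfies $gM_\varepsilon\cap M_\varepsilon\ne\emptyset$ for only finitely many $g$.

Otherwise, using $\varepsilon=1/n$, there are distinct $g_n\in G$ and points $x_n$ such that the distances of $x_n$ and $g_nx_n$ to $M$ tend to $0$. After passing to a subsequence, $x_n\to x\in M$ and $g_nx_n\to y\in M$. Then $d(g_nx,y)\le d(x,x_n)+d(g_nx_n,y)\to0$, so $g_nx\to y$. If properness means that some $B(x,r)$ meets only finitely many of its translates, fix $m$ so large that $d(g_nx,g_mx)<r$ for all $n\ge m$. Then the infinitely many elements $g_m^{-1}g_n$ ($n\ge m$) move $x$ by less than $r$, a contradiction. If properness means that each compact set meets only finitely many of its translates, consider the compact set $\{x,y\}\cup\{g_nx\}_n$. It contains both $x$ and $g_nx$, so it meets its translate by $g_n$ for every $n$, a contradiction.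

**Step 2: $X$ is proper.** Take $\varepsilon$ from Step 1 for $M=D$. For $x\in D$ the ball $B(x,\varepsilon)\subseteq D_\varepsilon$ is covered by the translates $gD$ that meet $D_\varepsilon$. There are finitely many of them, and they are compact. So the closed set $\bar B(x,\varepsilon/2)$ is compact. By translation all closed balls of radius $\varepsilon/2$ are compact. So $X$ is complete and locally compact, and by the Hopf–Rinow theorem it is proper.

**Step 3: orbits are closed.** Let $M$ be a closed ball; it is compact. By Step 1 for $M\cup\{x\}$, only finitely many $g\in G$ satisfy $gx\in M$. So orbits of $G$ and of its subgroups are locally finite, hence closed.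

**Step 4: hyperbolicity and bounded geometry.** $G$ is finitely generated. By the Švarc–Milnor lemma, $g\mapsto gx$ is a quasi-isometry from $(G,d_G)$ to $X$ for every $x$. So the geodesic space $X$ is Gromov hyperbolic: its triangles are $\delta$-slim for some $\delta$, and we may take $\delta\ge1$. For bounded geometry, every closed unit ball is a translate of one with center in $D$, which lies in the closed $1$-neighborhood of $D$. This neighborhood is closed and bounded, hence compact. Cover it by finitely many sets of diameter less than $\frac14$; a set whose points have pairwise distances $\ge\frac14$ has at most one point in each. This gives $N$.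

**Step 5: quasiconvexity of $H$ and of its orbits.** We claim, for each $x\in X$: $H$ is quasiconvex in $G$ if and only if $Hx$ is $K$-quasiconvex in $X$ for some $K$.

Let $\lambda\ge1$, $\epsilon\ge0$ be such that
$$\lambda^{-1}d_G(g,g')-\epsilon\le d(gx,g'x)\le\lambda d_G(g,g')+\epsilon\qquad(g,g'\in G).$$
Let $h=g_0,g_1,\dots,g_n=h'$ be the vertices of a Cayley-graph geodesic with $h,h'\in H$. Then $(g_ix)$ is a quasigeodesic with uniform constants. By the Morse lemma it is at Hausdorff distance at most $M$ from $[hx,h'x]$, where $M$ is independent of the geodesic.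

* Suppose always $d_G(g_i,H)\le\sigma$. Every point of $[hx,h'x]$ is within $M$ of some $g_ix$, and $g_ix$ is within $\lambda\sigma+\epsilon$ of $Hx$. So $Hx$ is $K$-quasiconvex with $K=M+\lambda\sigma+\epsilon$.
* Suppose every $[hx,h'x]$ lies in $\{d(\cdot,Hx)\le K\}$. For each $i$ there is $h''\in H$ with $d(g_ix,h''x)\le M+K+1$, so $d_G(g_i,H)\le\lambda(M+K+1+\epsilon)$. So $H$ is quasiconvex.

**Step 6: (1)⇒(3).** This is where Theorem A enters. Let $x\in X$. By Steps 3 and 5, $A=Hx$ is closed and $K$-quasiconvex for some $K$. By Steps 2 and 4 we may apply Theorem A: the closed convex hull $Z$ of $Hx$ lies in $\{y:d(y,Hx)\le K+C\}$. It is nonempty, closed and convex. It is $H$-invariant, because $H$ permutes the closed convex sets containing the $H$-invariant set $Hx$. If $y\in Z$, some $h\in H$ has $d(y,hx)\le K+C+1$, so $h^{-1}y\in Z\cap\bar B(x,K+C+1)$. This set is compact, since $X$ is proper. So $H$ acts cocompactly on $Z$, and $Z$ is a convex cocompact core.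

**Step 7: (3)⇒(4).** We thicken the hull. Fix $x\in X$, let $Z$ be the closed convex hull of $Hx$, and let $Q$ be compact. Choose $s\ge0$ with $d(\cdot,Z)\le s$ on $Q$. Then $Z_s=\{y:d(y,Z)\le s\}$ is closed, $H$-invariant and contains $Q$. It is convex because $d(\cdot,Z)$ is convex. Write $Z=HK_0$ with $K_0$ compact. A point $hk$ with $k\in K_0$ is at distance $d(k,x)\le\max_{K_0}d(\cdot,x)$ from $hx$. So $Z$ lies in a bounded neighborhood of $Hx$, and hence so does $Z_s$, say of radius less than $r$. Every point of $Z_s$ is then $H$-equivalent to a point of the compact set $Z_s\cap\bar B(x,r)$, so $H$ acts cocompactly on $Z_s$.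

**Step 8: (4)⇒(2).** Take $Q$ to be a point.

**Step 9: (2)⇒(1).** Let $Y=HK_0$ be a core with $K_0\subseteq Y$ compact, and fix $y\in K_0$. A geodesic with endpoints in $Hy$ lies in the convex set $Y$. A point $hk$ of it, with $k\in K_0$, is within $\operatorname{diam}K_0$ of $hy$. So $Hy$ is $K$-quasiconvex with $K=\operatorname{diam}K_0$, and by Step 5, $H$ is quasiconvex in $G$. This proves Theorem B. $\blacksquare$

In particular, for every word-hyperbolic $G$ acting properly and cocompactly by isometries on a CAT(0) space $X$ and every quasiconvex $H\le G$, the closed convex hull of any $H$-orbit is a convex cocompact core for $H$.
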